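# Free sequences and Loewy length in finite $p$-groups: metabelian groups of maximal class with $d(G)<L(G)$

## 1. Ordered products, the constant $d(G)$ and the Loewy length

All groups are finite and written multiplicatively with identity $1$. A sequence may repeat elements. A *subsequence* keeps the order of the sequence, and its product is taken in that order; the empty product is $1$.

**Definition (free sequence, $d(G)$).** A sequence over $G$ is *free* if no nonempty subsequence has product $1$. The constant $d(G)$ is the least positive integer $\ell$ such that no sequence of $\ell$ elements of $G$ is free. Subsequences of free sequences are free, so $d(G)$ is one more than the maximal length of a free sequence.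

*Example.* In the quaternion group $Q_8$ the sequence $(i,j,-k)$ is not free, because $ij(-k)=k(-k)=1$. The same elements in the order $(j,i,-k)$ form a free sequence: no term is $1$, and $ji=-k$, $j(-k)=-i$, $i(-k)=j$, $ji(-k)=(-k)(-k)=-1$. So the order matters.

**Definition (Loewy length).** Let $p$ be a prime and $G$ a $p$-group. The Jacobson radical $J$ of the group algebra $\mathbb F_pG$ is the augmentation ideal, which is spanned by the elements $g-1$ with $g\in G$, and it is nilpotent. The *Loewy length* $L(G)$ is the least positive integer $L$ with $J^L=0$.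

*Example.* If $G=C_p^s$ has basis $g_1,\dots,g_s$, put $X_i=g_i-1$. Then $X_i^p=g_i^p-1=0$. The resulting surjection $\mathbb F_p[X_1,\dots,X_s]/(X_1^p,\dots,X_s^p)\to\mathbb F_pG$ is an isomorphism, since both sides have dimension $p^s$. The radical is $(X_1,\dots,X_s)$. The monomial $\prod X_i^{p-1}$ is nonzero, and every monomial of larger degree vanishes. So $L(C_p^s)=s(p-1)+1$.

For general $p$-groups the Loewy length is computed by a theorem of Jennings (with the description of the series due to Jennings and Lazard): with
$$D_i=\prod_{jp^k\ge i}\gamma_j(G)^{p^k},\qquad p^{m_i}=|D_i/D_{i+1}|,\qquad\text{one has}\qquad L(G)=1+(p-1)\sum_i i\,m_i ,$$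
where $\gamma_j(G)$ is the lower central series.

*Example.* Let $G$ be a nonabelian group of order $8$. Here $D_1=G$. Next, $D_2$ is generated by $\gamma_2$ and the squares, and it is the center, of order $2$. Finally $D_3$, generated by $\gamma_3$, $\gamma_2^2$ and the fourth powers, is trivial. So $m_1=2$, $m_2=1$ and $L(G)=1+(2+2)=5$.

**Dimitrov's bound.** For every finite $p$-group $G$ one has $d(G)\le L(G)$.

*Proof.* Let $\ell=L(G)$ and suppose $(a_1,\dots,a_\ell)$ is free. Each $a_i-1$ lies in $J$, so $(a_1-1)\cdots(a_\ell-1)=0$. Expand the product. Every nonempty subsequence contributes $\pm$ a group element different from $1$, so the coefficient of $1$ is $(-1)^\ell\ne0$, a contradiction. ∎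

For abelian $p$-groups, results of Olson and Jennings give the equality $d(G)=L(G)$.

**Dimitrov's conjecture.** For all finite $p$-groups $G$ one has $d(G)=L(G)$.

The conjecture is stated in "Davenport Constant and Non-Abelian Version of Erdős-Ginzburg-Ziv Theorem" (http://www.hri.res.in/~thanga/papers/thanga.pdf). We must prove or disprove it. In plain words: can one always write down a free sequence as long as the nilpotency of the radical permits?

## 2. Elementary abelian groups and groups of order $8$

For $G=C_p^s$, take each element of a basis $p-1$ times. Every subsequence product is $\prod g_i^{t_i}$ with $0\le t_i\le p-1$, which is $1$ only if all $t_i=0$. So this sequence of length $s(p-1)$ is free. With Dimitrov's bound and the computation of $L(C_p^s)$ we get Olson's value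
$$d(C_p^s)=s(p-1)+1=L(C_p^s).$$

For the dihedral group of order $8$, with $r$ of order $4$ and $t$ a reflection, the sequence $(r,r,r,t)$ is free: the products are $r^i$ with $1\le i\le3$ and $r^it$ with $0\le i\le 3$. For $Q_8$ the sequence $(i,i,i,j)$ is free for the same reason. In both groups $d\ge5=L$, so $d=L$.

A counterexample must therefore be larger. We need groups whose Loewy length is large compared with the length of their free sequences.

## 3. The groups $G_{p,s}$ and the three theorems

**Definition ($G_{p,s}$).** Let $p$ be an odd prime and $2\le s\le p-1$. Let $A=\mathbb F_p[T]/(T^s)$, regarded as an additive group, and $\sigma=1+T\in A$. Since $\sigma^p=1+T^p=1$, the power $\sigma^u$ is defined for $u\in\mathbb F_p$, and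
$$\sigma^u=\sum_{j<s}\binom uj T^j .$$
Here $j<s<p$, so $\binom uj$ is a polynomial in $u$ over $\mathbb F_p$ of degree exactly $j$. Let $G=G_{p,s}=\mathbb F_p\times A$ with
$$(e,\alpha)(f,\beta)=(e+f,\ \sigma^f\alpha+\beta).$$
Both ways of bracketing $(e,\alpha)(f,\beta)(g,\gamma)$ give $(e+f+g,\ \sigma^{f+g}\alpha+\sigma^g\beta+\gamma)$. The identity is $(0,0)$ and $(e,\alpha)^{-1}=(-e,-\sigma^{-e}\alpha)$. So $G$ is a group of order $p^{s+1}$.

We identify $\alpha\in A$ with $(0,\alpha)$. Products inside $A$ are then written additively, and the identity $1$ of $G$ is the element $0$ of $A$. Put $\varepsilon(e,\alpha)=e$, a homomorphism $G\to\mathbb F_p$ with kernel $A$, and $A_k=T^kA$ for $0\le k\le s$, so $A_0=A$, $A_s=0$ and $|A_k/A_{k+1}|=p$ for $k<s$. A *rotation* is an element with $\varepsilon\ne0$.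

For $\alpha\in A$ and $v=(f,\beta)$ we have $\alpha v=(f,\sigma^f\alpha+\beta)=v\cdot\sigma^f\alpha$, that is,
$$v^{-1}\alpha v=\sigma^{\varepsilon(v)}\alpha .\tag{1}$$
Hence all $A_k$ are normal in $G$. Since $\sigma^u-1$ is a multiple of $T$, $G$ acts trivially on $A_k/A_{k+1}$.

*Example.* Let $x=(1,0)$, a rotation, and let $u\in A$ be the polynomial $1$. Then $x^{-f}ux^f=\sigma^fu=1+fT+\binom f2T^2+\cdots$. When $s=2$ this is $1+fT$, and $u^{-1}x^{-1}ux=T$ is central; $G_{3,2}$ has order $27$.

**Exponent $p$.** Elements of $A$ have order dividing $p$. If $e\neq0$, then $(e,\alpha)^p=(0,\sum_{i=0}^{p-1}\sigma^{ie}\alpha)=(0,\sum_{i=0}^{p-1}\sigma^{i}\alpha)$, because $ie$ runs through $\mathbb F_p$. In $\mathbb F_p[T]$ we have $\sum_{i=0}^{p-1}(1+T)^i=((1+T)^p-1)/T=T^{p-1}$, which is $0$ in $A$ because $s\le p-1$.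

**Loewy length.** $G/A_1$ is abelian because $\sigma$ acts trivially modulo $T$, so $\gamma_2\subset A_1$. By (1), the commutator $\alpha^{-1}v^{-1}\alpha v$ is $(\sigma^{\varepsilon(v)}-1)\alpha$; with $\varepsilon(v)=1$ it is $T\alpha$. So $\gamma_2=A_1$, and in the same way $[A_{i-1},G]=A_i$, giving $\gamma_i=A_{i-1}$ for $i\ge2$. In particular $\gamma_s\ne1=\gamma_{s+1}$, so $G$ has maximal class. Since $G$ has exponent $p$, $D_i=\gamma_i$. Hence $m_1=2$, $m_i=1$ for $2\le i\le s$, and
$$L(G_{p,s})=1+(p-1)\Bigl(1+\frac{s(s+1)}2\Bigr).\tag{2}$$

So the Loewy length is about $\frac12ps^2$. Throughout, $\log$ is the natural logarithm.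

**Theorem A.** There are constants $C,p_0$ such that for primes $p\ge p_0$ and $s=\lfloor p^{1/3}\rfloor$
$$d(G_{p,s})\le C\,p\,s^{9/5}\log p,\qquad L(G_{p,s})>\tfrac12(p-1)s^2 .$$
Hence $d(G)/L(G)=O(p^{-1/15}\log p)\to0$. The conjecture is false: for every sufficiently large prime $p$ there is a $p$-group $G$ of exponent $p$ and maximal class with $d(G)<L(G)$. Moreover $\inf_Gd(G)/L(G)=0$, so not even $L(G)\le c\,d(G)$ holds with a constant $c$.

**Theorem B.** Let $p$ be an odd prime and $2\le s\le p-1$. Let $0<\delta\le\frac12$, $\tau=\delta^2/22$, $a=\lceil\delta p\rceil$, $q=\lceil\log_2(s+1)\rceil+2$, $R=1+s(q+63\log p)$, and suppose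
$$2s\sqrt p\,(2+\log p)\le\tau p.\tag{3}$$
Then
$$d(G_{p,s})\le 1+sp+sqp+6pR+2asR+(189+1728\,\tau^{-2})\,p\,s\log p.$$

**Theorem C.** For every odd prime $p$, $d(G_{p,2})=L(G_{p,2})=4p-3$.

Theorem C is not needed for the disproof; it shows that the smallest groups of the family do satisfy the conjecture. The counterexamples are for large $p$. The argument does not determine which small primes (for instance $p=2$) admit counterexamples, nor the exact value of $d(G_{p,s})$ for $s\ge3$.

## 4. Order $p^3$: a free sequence of length $4p-4$

This section proves Theorem C. By (2), $L(G_{p,2})=4p-3$, so $d\le4p-3$ by Dimitrov's bound, and we need a free sequence of length $4p-4$.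

**Step 1: symmetric coordinates.** The purpose is to make powers trivial to compute. For $s=2$ write $\alpha=\alpha_0+\alpha_1T$. The multiplication is
$$(e,\alpha_0,\alpha_1)(f,\beta_0,\beta_1)=(e+f,\ \alpha_0+\beta_0,\ \alpha_1+\beta_1+f\alpha_0).$$
Send $(e,\alpha_0,\alpha_1)$ to $(v,c)$ with $v=(\alpha_0,e)\in\mathbb F_p^2$ and $c=\alpha_1-\frac12e\alpha_0$. Let $c,c'$ belong to the two factors. The new $c$ of the product is
$$\alpha_1+\beta_1+f\alpha_0-\tfrac12(e+f)(\alpha_0+\beta_0)=c+c'+\tfrac12(\alpha_0f-e\beta_0).$$
So $G_{p,2}$ is isomorphic to $\mathbb F_p^2\times\mathbb F_p$ with $(v,c)(v',c')=(v+v',c+c'+\frac12\det(v,v'))$. In this form $(v,0)^t=(tv,0)$, since $\det(v,v)=0$. A product $(w_1,0)\cdots(w_n,0)$ has twice its central coordinate equal to $\sum_{i<j}\det(w_i,w_j)$.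

**Step 2: the sequence.** Choose $y\in\mathbb F_p$ such that $1-y$ is a non-square. Put $v_1=(1,0)$, $v_2=(0,1)$, $v_3=(1,y)$, $v_4=(1,1)$, $g_i=(v_i,0)$, and take $g_1$, then $g_2$, then $g_3$, then $g_4$, each repeated $p-1$ times. The subsequence products are $g_1^{t_1}g_2^{t_2}g_3^kg_4^l$ with $0\le t_1,t_2,k,l\le p-1$.

**Step 3: it is free.** Suppose such a product is $1$. The vector coordinate gives $t_1=-(k+l)$ and $t_2=-(yk+l)$ in $\mathbb F_p$. The determinants $\det(v_i,v_j)$ for $(i,j)=(1,2),(1,3),(1,4),(2,3),(2,4),(3,4)$ are $1,\,y,\,1,\,-1,\,-1,\,1-y$. So twice the central coordinate is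
$$t_1t_2+t_1(yk+l)-t_2(k+l)+(1-y)kl=(k+l)(yk+l)+(1-y)kl ,$$
because the first three summands are $PQ$, $-PQ$, $PQ$ with $P=k+l$, $Q=yk+l$. Expanding,
$$(k+l)(yk+l)+(1-y)kl=yk^2+2kl+l^2=(k+l)^2-(1-y)k^2 .$$
If this vanishes with $k\ne0$, then $1-y=((k+l)/k)^2$ is a square, a contradiction. So $k=0$, then $l=0$, and then $t_1=t_2=0$. The sequence, of length $4p-4$, is free. ∎

## 5. Counting products in $A$, and what randomness can and cannot do

Return to general $s$. The terms of a free sequence that lie in $A\cong C_p^s$ form a free sequence, so there are at most $s(p-1)$ of them, which is far less than $\frac12ps^2$ for large $s$. The issue is the number of rotations.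

**Cutting into groups of $p$.** Among any $p$ rotations some nonempty subsequence has $\varepsilon$-sum $0$, because $d(C_p)=p$; its product lies in $A$. So a free sequence of $N$ rotations yields $\lfloor N/p\rfloor$ elements of $A$, coming from disjoint consecutive intervals, and these form a free sequence over $A$. Thus $\lfloor N/p\rfloor\le s(p-1)$ and $N\le ps(p-1)+p-1$. This is where the approach stops. It pays $p$ rotations for *one* element of $A$, over which we have no control, and $A$ can absorb $s(p-1)$ uncontrolled elements. The bound $ps(p-1)+p-1$ is not below $L(G)$ for any $s\le p-1$, since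
$$ps(p-1)-L(G)=(p-1)\Bigl(ps-1-\frac{s(s+1)}2\Bigr)-1\ge(p-1)\Bigl(\frac{ps}2-1\Bigr)-1>0 .$$

**A random product.** A block of $O(p)$ rotations has many subsequences with product in $A$. Choose one at random, call its product $X$, and look at $|\mathbb E\chi(X)|$ for characters $\chi$ of $A$. If it is at most a constant less than $1$ for every nontrivial $\chi$, then $m$ independent blocks give a sum $X_1+\dots+X_m$ whose character averages are at most $e^{-cm}$. Fourier inversion shows that the value $0$ occurs as soon as $|A|e^{-cm}<1$, that is, for $m$ of order $s\log p$. So one would need only $O(ps\log p)$ rotations, much less than $ps^2$.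

Here is a model computation in $G_{p,2}$, with $x=(1,0)$ and $u=1\in A$. (The sequence in it is not free; it only shows the mechanism.) Take the sequence consisting of $p-1$ copies of $x$, then $J=(x,xu)$, then $p-1$ copies of $x$. Choose $f\in\{1,\dots,p-1\}$ uniformly. Take $f$ copies of $x$ on the right, one term of $J$ with probability $\frac12$ each, and on the left $i$ copies of $x$ with $0\le i\le p-1$, $i\equiv-1-f$. The product is either $x^{i+1+f}=0\in A$, or
$$x^i\,xu\,x^f=x^{i+1+f}\,(x^{-f}ux^f)=\sigma^fu=1+fT .$$
For a character $\chi(\alpha_0+\alpha_1T)=e^{2\pi i\alpha_1/p}$ the factor is at most the average of $|\cos(\pi f/p)|$ over $f$, which is bounded away from $1$: conjugation has spread the single difference $u$ over the whole $T$-direction. But for $\chi(\alpha_0+\alpha_1T)=e^{2\pi i\alpha_0/p}$ we get exactly $|\mathbb E\chi(X)|=|1+e^{2\pi i/p}|/2=\cos(\pi/p)$. Since $\cos(\pi/p)^m\ge(1-\pi^2/(2p^2))^m\ge1-m\pi^2/(2p^2)$, this character still has average at least $\frac12$ after $m\le p^2/\pi^2$ such blocks.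

The computation shows what must be overcome.

1. A block must contain two products with equal $\varepsilon$ that differ by something. If all coincidences of $\varepsilon$ are coincidences modulo $A_k$, only the characters visible beyond $A_k$ can gain. This leads to the notion of *thin* sequences and to working level by level along $A_0\supset A_1\supset\cdots$.
2. At the lowest level the exponent is a constant polynomial in $f$ and averaging gains nothing. There we use a deterministic tool, *closable* sequences: a reserved segment of the sequence which can correct the lowest coordinate to any value.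
3. A block needs material on both sides of $J$, so terms near the ends of an interval have to be thrown away. If we threw away $p-1$ terms at each end of each of up to $R$ intervals at each of $s$ levels, the loss could be $2(p-1)sR\ge126(p-1)s^2\log p$, more than $L(G)$. So one side of a block must be allowed to be short, of length $a=\lceil\delta p\rceil$ with small $\delta$. This is the source of the term $2asR$ in Theorem B, and of the need for sums over short progressions.

## 6. Arithmetic facts and constants

From here to the end of Section 11 we work under the hypotheses of Theorem B. Write $e_p(x)=e^{2\pi ix/p}$ and $\|x\|$ for the distance from $x$ to the nearest integer. We use the following published facts.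

* **Cauchy–Davenport.** $|X+Y|\ge\min(p,|X|+|Y|-1)$ for nonempty $X,Y\subset\mathbb F_p$.
* **(CD)** Consequence, by adding the sets $\{0,e_i\}$: $n$ nonzero elements of $\mathbb F_p$ have at least $\min(p,n+1)$ subset sums, the empty sum included. So $p-1$ nonzero elements have all of $\mathbb F_p$ as subset sums.
* **Dias da Silva–Hamidoune (1994).** For $W\subset\mathbb F_p$ and $0\le h\le|W|$ the set of sums of $h$ distinct elements of $W$ has size at least $\min(p,h(|W|-h)+1)$.
* **Weil.** $|\sum_{x\in\mathbb F_p}e_p(g(x))|\le(d-1)\sqrt p$ for $g\in\mathbb F_p[x]$ of degree $d$, $1\le d<p$.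

Put
$$\omega=\tfrac12\log\tfrac43>\tfrac17,\qquad \omega'=\frac{\tau^2}{64}.$$
Since $\delta\le\frac12$, we have $\tau\le\frac1{88}$, so $\omega'<\omega<1$. As $s\ge2$ and $p\ge3$, (3) gives $\tau p\ge4\sqrt3\cdot2>4$, hence $p>352$, hence $a\le\frac p2+1\le p-2$. Also (3) gives $2s\sqrt p\le\tau p/2\le\frac p{176}\le p-1$.

## 7. Thin sequences and subgroups of order $p$

**Definition (interval, $\Pi$, thin).** An *interval* of a sequence is a block of consecutive terms. $\Pi(J)$ is the set of products of subsequences of $J$, including the empty product $1$. A sequence $J$ of rotations is *$k$-thin* ($0\le k\le s$) if $x,y\in\Pi(J)$ and $\varepsilon(x)=\varepsilon(y)$ imply $xA_k=yA_k$.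

Every sequence of rotations is $0$-thin, subsequences of $k$-thin sequences are $k$-thin, and $k$-thin implies $k'$-thin for $k'\le k$.

*Examples.* (i) Let $x=(1,0)$ and $u\in A_k\setminus A_{k+1}$. For $J=(x,xu)$ we have $\Pi(J)=\{1,x,xu,x\,xu\}$ with $\varepsilon$-values $0,1,1,2$. The only coincidence is $x,xu$, so $J$ is $k$-thin and not $(k+1)$-thin. (ii) A sequence of nontrivial powers of $x$, of any length, is $s$-thin, because $\varepsilon$ is injective on $\langle x\rangle$. (iii) If $p\ge5$ and $u\in A$, then $(x,x^2u)$ is $s$-thin for the trivial reason that its $\varepsilon$-values $0,1,2,3$ are distinct. So a short thin sequence need not lie in one subgroup of order $p$. Part (a) below says that a long one must, modulo $A_k$.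

**Lemma 1.** Let $J$ be a sequence of rotations.

(a) If $J$ is $k$-thin with at least $p$ terms, all terms map into one subgroup $H\le G/A_k$ of order $p$.

(b) If all terms map into one subgroup $H\le G/A_k$ of order $p$, then $J$ is $k$-thin.

(c) If $J$ is not $k$-thin, it contains an interval of length at most $p$ which is not $k$-thin.

(d) If $J$ is free and $s$-thin, then $|J|\le p-1$.

*Proof.* Bars denote images in $G/A_k$; $\varepsilon$ is defined on $G/A_k$ since $A_k\subset A$.

(a) Let $J_1$ be the first $p-1$ terms, $g$ the next one, and $\mathcal R,\mathcal R'$ the images of $\Pi(J_1),\Pi(J)$ in $G/A_k$. By (CD), $\varepsilon(\Pi(J_1))=\mathbb F_p$, so $|\mathcal R|\ge p$. By thinness $\mathcal R'$ has at most one element over each value of $\varepsilon$, so $|\mathcal R'|\le p$. As $\mathcal R\subset\mathcal R'$, we get $\mathcal R=\mathcal R'$ and $|\mathcal R|=p$. Multiplying a product from $J_1$ by $g$ on the right gives an element of $\Pi(J)$, so $\mathcal R\bar g\subset\mathcal R'=\mathcal R$, and $\mathcal R\bar g=\mathcal R$ by size. As $1\in\mathcal R$, all powers of $\bar g$ lie in $\mathcal R$.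 Since $G$ has exponent $p$ and $\varepsilon(g)\ne0$, $\bar g$ has order $p$, so $\mathcal R=\langle\bar g\rangle$. Every term of $J$ lies in $\Pi(J)$, so its image lies in $\mathcal R'=\langle\bar g\rangle=:H$.

(b) If $J$ is empty this is clear. Otherwise $H$ contains the image of a rotation, so $\varepsilon$ is nontrivial, hence injective, on the group $H$ of order $p$. The image of $\Pi(J)$ lies in $H$, so equal $\varepsilon$ forces equal images.

(c) Let $J'=J''g$ (with last term $g$) be a shortest non-$k$-thin interval, and suppose $|J'|\ge p+1$. Then $J''$ is $k$-thin with at least $p$ terms, so by (a) it maps into some $H$ of order $p$. By (b), $\bar g\notin H$, since otherwise $J'$ would be $k$-thin. Let $J^*$ be the last $p-1$ terms of $J''$. By (CD) some $x\in\Pi(J^*)$ has $\varepsilon(x)=\varepsilon(g)$. Here $\bar x\in H$ and $\bar g\notin H$, so $\bar x\ne\bar g$, and both $x$ and $g$ lie in $\Pi(J^*g)$. So $J^*g$ is a non-$k$-thin interval of length $p<|J'|$, a contradiction.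

(d) If $|J|\ge p$, some nonempty subsequence has $\varepsilon$-sum $0$, as $d(C_p)=p$. Compare its product with the empty product: by $s$-thinness they agree modulo $A_s=0$, so the product is $1$, contradicting freeness. ∎

## 8. Closable sequences and the sections $C_p^2$

**Definition (closable).** For $0\le h\le s-1$, a sequence $V$ is *$h$-closable* if for every $z\in A_h/A_{h+1}$ some subsequence of $V$ has product in $A_h$ and congruent to $z$ modulo $A_{h+1}$.

Supersequences of $h$-closable sequences are $h$-closable. The empty sequence is not $h$-closable, since it only reaches $z=0$ and $|A_h/A_{h+1}|=p$.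

*Example.* Let $x=(1,0)$ and $u\in A\setminus A_1$. Take $p-1$ copies of $x$ followed by $p-1$ copies of $xu$. Modulo $A_1$ the group is abelian, and $j$ copies of $x$ with $i$ copies of $xu$ give $x^{i+j}u^i$. For each $i\in\{0,\dots,p-1\}$ choose $0\le j\le p-1$ with $j\equiv-i$ to get $u^i$. So the sequence is $0$-closable. Copies of $x$ alone reach only $z=0$.

The next lemma is a dichotomy: long thin intervals either reach every class, or are almost one level thinner than they look.

**Lemma 2.** Let $V=I_1\cdots I_\rho$ with each $I_j$ an $h$-thin sequence of at least $4p$ rotations. If $V$ is not $h$-closable, one can delete at most $p-2$ terms so that what remains of each $I_j$ is $(h+1)$-thin.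

*Proof.* **Step 1: move to abelian groups of order $p^2$.** By Lemma 1(a), $I_j$ maps into some $H_j\le G/A_h$ of order $p$. Let $\tilde H_j\le G/A_{h+1}$ be its preimage. It has order $p^2$, hence is abelian, and exponent $p$, so $\tilde H_j\cong C_p^2$. It contains $Z=A_h/A_{h+1}$, and no term of $I_j$ maps into $Z$, since the terms are rotations. A subsequence product lies in $A_h$ exactly when its image in $G/A_{h+1}$ lies in $Z$. Below, "terms" means their images in $\tilde H_j$.

**Step 2: the spread-out case gives closability.** Suppose that for some $j$ every subgroup of order $p$ of $\tilde H_j$ contains at most $p-2$ terms of $I_j$. Let $g_1,g_2$ be a basis of $\tilde H_j$, and write its elements as $v=(\mu,\nu)\in\mathbb F_p^2$. As in Section 1, identify $\mathbb F_p[\tilde H_j]$ with $\mathcal A=\mathbb F_p[X,Y]/(X^p,Y^p)$ via $X=g_1-1$, $Y=g_2-1$. Put $\ell_v=\mu X+\nu Y$.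

Let $0\ne f\in\mathcal A$ be homogeneous of degree $i<2p-2$. The set $\{v:f\ell_v=0\}$ is a subspace of $\mathbb F_p^2$. It is proper: $fX=0$ forces every monomial in $f$ to have $X$-degree $p-1$, and $fY=0$ forces $Y$-degree $p-1$, so $fX=fY=0$ would give $f\in\mathbb F_pX^{p-1}Y^{p-1}$, which is impossible in degree $i<2p-2$. A proper subspace lies in a subgroup of order $p$, so it contains at most $p-2$ terms of $I_j$.

Now choose terms $y_1,\dots,y_{2p-2}$ of $I_j$ at distinct positions, one after another, keeping $\ell_{y_1}\cdots\ell_{y_i}\ne0$. When $y_i$ is chosen, at most $2p-3$ positions are used and at most $p-2$ terms are forbidden. As $4p-(2p-3)-(p-2)>0$, a choice exists. At the end $\prod\ell_{y_i}=cX^{p-1}Y^{p-1}$ with $c\neq0$.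

For $y=g_1^\mu g_2^\nu$ we have $y-1=(1+X)^\mu(1+Y)^\nu-1\equiv\ell_y$ modulo the square of the radical $(X,Y)$, and the $(2p-1)$-st power of the radical is $0$. So $\prod_{i=1}^{2p-2}(y_i-1)=cX^{p-1}Y^{p-1}$. Since $\binom{p-1}{i}\equiv(-1)^i$ modulo $p$ and $p-1$ is even, $X^{p-1}=(g_1-1)^{p-1}=\sum_{i=0}^{p-1}g_1^i$, and likewise for $Y$. Therefore
$$\prod_{i=1}^{2p-2}(y_i-1)=c\sum_{v\in\tilde H_j}v .$$
Expand the left side into signed subset products of the $y_i$. Every $v\in\tilde H_j$ has coefficient $c\ne0$ on the right, so it occurs as such a product; the order is irrelevant, as $\tilde H_j$ is abelian. In particular every $z\in Z$ is the image of a subsequence product of $I_j$. So $V$ is $h$-closable.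

**Step 3: the concentrated case.** Suppose now that each $\tilde H_j$ has a subgroup $K_j$ of order $p$ containing at least $p-1$ terms of $I_j$. Since no term lies in $Z$, $K_j\ne Z$ and $\tilde H_j=K_j\times Z$. Call the terms of $I_j$ outside $K_j$ *outs*; their $Z$-components are nonzero. We claim that if there are at least $p-1$ outs in all intervals together, then $V$ is $h$-closable. Let $z\in Z\cong\mathbb F_p$. By (CD) there is a set of outs whose $Z$-components sum to $z$. In each $I_j$, consider $p-1$ terms lying in $K_j$; their $K_j$-components are nonzero and their $Z$-components trivial. By (CD) we can add some of them so that the total $K_j$-component of the chosen terms of $I_j$ is trivial. As $\tilde H_j$ is abelian, the chosen subsequence of $I_j$ has image in $Z$, and the product over all $j$ is $z$. This proves the claim.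

**Step 4: conclusion.** If $V$ is not $h$-closable, Step 2 excludes its case. So Step 3 applies and there are at most $p-2$ outs. After deleting them, each $I_j$ maps into $K_j$, which has order $p$, and is $(h+1)$-thin by Lemma 1(b). ∎

## 9. Subset sums of short sequences and average cosines

The next two lemmas prepare the random choice of $f$ when one side of a block has only $a=\lceil\delta p\rceil$ terms.

**Lemma 3.** Let $e_1,\dots,e_a\in\mathbb F_p^*$. Either (i) every element of $\mathbb F_p^*$ is a subset sum, or (ii) some value $e$ occurs at least $\tau p$ times.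

*Proof.* Assume (ii) fails and let $w=\lceil10/\delta\rceil\le11/\delta$. **Step 1: extract sets of distinct values.** While at least $a/2$ terms remain, they take more than $(a/2)/(\tau p)\ge\delta/(2\tau)=11/\delta\ge w$ distinct values; remove $w$ terms with distinct values. The process stops after $j$ removals with $a-jw<a/2$, so $j>a/(2w)$.

**Step 2: add them up.** By Dias da Silva–Hamidoune with $\lfloor w/2\rfloor$ summands, each of these $j$ disjoint sets has at least $\min(p,(w^2-1)/4+1)$ restricted sums. By Cauchy–Davenport the sums drawn from all $j$ sets number at least $\min(p,j(w^2-1)/4+1)$, and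
$$\frac{j(w^2-1)}4>\frac{a(w-1/w)}8\ge\frac{\delta p(10/\delta-1)}8=\frac{(10-\delta)p}8>p .$$
So every element of $\mathbb F_p$ is a subset sum. ∎

In case (i) put $U=\mathbb F_p^*$. In case (ii) put $U=\{ie:1\le i\le n\}$ with $n=\lceil\tau p\rceil<p$. In both cases each $f\in U$ is the sum of a nonempty subset of the $e_i$: in case (i) because $f\ne0$, in case (ii) because $e$ occurs at least $n$ times.

*Example.* If all $e_i$ equal $1$, the subset sums are $0,1,\dots,a$ with $a\le p-2$, so (i) fails and (ii) holds with $e=1$.

**Lemma 4.** Let $g\in\mathbb F_p[x]$ have degree $d$, $1\le d\le s-1$. The average of $|\cos(\pi g(f)/p)|$ over $f\in U$ is at most $e^{-\omega}$ if $U=\mathbb F_p^*$, and at most $e^{-\omega'}$ if $U=\{ie:1\le i\le n\}$ with $e\ne0$, $n=\lceil\tau p\rceil$.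

(The function $|\cos(\pi x/p)|$ has period $p$ in $x$, so the expression makes sense.)

*Proof.* **Step 1: reduction to exponential sums.** By Cauchy–Schwarz and $\cos^2(\pi x)=\frac12(1+\cos2\pi x)$, if $|\sum_{f\in U}e_p(g(f))|\le|U|/2$, then the average is at most $\sqrt{\frac12(1+\frac12)}=\sqrt{3/4}=e^{-\omega}\le e^{-\omega'}$.

**Step 2: $U=\mathbb F_p^*$.** By Weil, and removing the term $f=0$, $|\sum_{f\in U}e_p(g(f))|\le(s-2)\sqrt p+1\le s\sqrt p\le(p-1)/2=|U|/2$. Apply Step 1.

**Step 3: the progression, $d\ge2$.** We complete the sum. Detecting $i=x$ by $\frac1p\sum_ce_p(c(x-i))$,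
$$\Bigl|\sum_{i=1}^ne_p(g(ie))\Bigr|\le\frac1p\sum_{|c|\le(p-1)/2}\Bigl|\sum_{x\in\mathbb F_p}e_p(g(xe)+cx)\Bigr|\,\Bigl|\sum_{i=1}^ne_p(-ci)\Bigr| .$$
The first inner sum is at most $(d-1)\sqrt p$ by Weil, since $g(xe)+cx$ still has degree $d\ge2$. The second is $n\le p$ for $c=0$; for $c\ne0$ it is a geometric sum, at most $1/|\sin(\pi c/p)|\le p/(2|c|)$, because $\sin\pi t\ge2t$ for $0\le t\le\frac12$. Hence the total is at most
$$(d-1)\sqrt p\,\Bigl(1+\sum_{c=1}^{(p-1)/2}\frac1c\Bigr)\le(d-1)\sqrt p\,(2+\log p)\le\frac{\tau p}2\le\frac n2$$
by (3). Apply Step 1.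

**Step 4: the progression, $d=1$.** Here completion could meet a constant polynomial, so we argue directly. The values $g(ie)$, $1\le i\le n$, are distinct modulo $p$. Put $\eta=n/(8p)$. At most $2\eta p+1=n/4+1\le n/2$ of the $i$ satisfy $\|g(ie)/p\|<\eta$ (recall $n\ge\tau p>4$). For the others
$$|\cos(\pi g(ie)/p)|\le\cos\pi\eta=1-2\sin^2(\pi\eta/2)\le1-2\eta^2 .$$
So the average is at most $\frac12+\frac12(1-2\eta^2)=1-\eta^2\le e^{-\eta^2}\le e^{-\omega'}$, as $\eta^2\ge\tau^2/64=\omega'$. ∎

## 10. A random product in $A_h$ from a non-thin interval

**Definition (level of a character).** A character $\chi$ of $A_h$ has *level* $l$ if it is nontrivial on $A_l$ and trivial on $A_{l+1}$.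

*Example.* For $s=2$, $h=0$, the character $e_p(\alpha_0)$ of $A$ at $\alpha_0+\alpha_1T$ has level $0$, and $e_p(\alpha_1)$ has level $1$. Every nontrivial character of $A_h$ has exactly one level, and it lies in $\{h,\dots,s-1\}$. Those trivial on $A_{h+1}$ are the trivial one and those of level $h$.

**Lemma 5.** Let $h<l\le s-1$, and let $B=B'JB''$ (consecutive intervals) be an $h$-thin sequence of rotations with $J$ not $l$-thin. Assume $|B'|,|B''|\ge p-1$ (*full* case), or that one of $|B'|,|B''|$ is at least $p-1$ and the other is at least $a$ (*partial* case). Then there is a random nonempty subsequence of $B$ whose product $X$ always lies in $A_h$, such that for every character $\chi$ of $A_h$ of level $l'\ge l$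
$$|\mathbb E\chi(X)|\le e^{-\omega}\ \text{(full)},\qquad|\mathbb E\chi(X)|\le e^{-\omega'}\ \text{(partial)}.$$

*Proof.* **Step 1: the difference that will be conjugated.** As $J$ is not $l$-thin, there are $y,y'\in\Pi(J)$ with $\varepsilon(y)=\varepsilon(y')=:\beta$ and $\Delta:=y^{-1}y'\notin A_l$. By $h$-thinness of $B$, $\Delta\in A_h$. Let $\Delta\in A_k\setminus A_{k+1}$; then $h\le k<l$.

**Step 2: the random subsequence.** One side of $J$ is used as *offset*, the other, with at least $p-1$ terms, as *neutralizer*. In the full case either side may be the offset, and we put $U=\mathbb F_p^*$; by (CD) every $f\in U$ is a subset sum of the $\varepsilon$-values of the offset, and the subset is nonempty because $f\ne0$. In the partial case the side with at least $a$ terms (opposite to the chosen neutralizer) is the offset, and $U$ is the set defined after Lemma 3, applied to the $\varepsilon$-values of $a$ of its terms. For $f\in U$ fix a nonempty offset subsequence with product $x_f$, $\varepsilon(x_f)=f$, and a neutralizer subsequence with product $v_f$, $\varepsilon(v_f)=-\beta-f$, which exists by (CD). Choose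 $f\in U$ uniformly and, independently, $y$ or $y'=y\Delta$ with probability $\frac12$ each.

**Step 3: the product.** If the offset is on the left, $X\in\{x_fyv_f,\ x_fy\Delta v_f\}$, and by (1) $x_fy\Delta v_f=x_fyv_f\cdot(v_f^{-1}\Delta v_f)$. If it is on the right, $X\in\{v_fyx_f,\ v_fy\Delta x_f\}$ and $v_fy\Delta x_f=v_fyx_f\cdot(x_f^{-1}\Delta x_f)$. In all cases $\varepsilon(X)=f+\beta+(-\beta-f)=0$. Comparing with the empty product, $h$-thinness gives $X\in A_h$. In additive notation
$$X\in\{b_f,\ b_f+\sigma^{u_f}\Delta\},\qquad u_f=-\beta-f\ \text{(offset left)},\quad u_f=f\ \text{(offset right)},$$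
each value with conditional probability $\frac12$ given $f$.

**Step 4: the character average.** $A_h$ is elementary abelian, so $\chi=e_p\circ\lambda$ with $\lambda:A_h\to\mathbb F_p$ linear. Since $|1+e^{i\theta}|/2=|\cos(\theta/2)|$,
$$|\mathbb E\chi(X)|\le\frac1{|U|}\sum_{f\in U}\Bigl|\frac{1+\chi(\sigma^{u_f}\Delta)}2\Bigr|=\frac1{|U|}\sum_{f\in U}\bigl|\cos(\pi\lambda(\sigma^{u_f}\Delta)/p)\bigr| ,$$
$$\lambda(\sigma^u\Delta)=\sum_j\binom uj\lambda(T^j\Delta) .$$
For $j>l'-k$ we have $T^j\Delta\in A_{l'+1}$, so $\lambda(T^j\Delta)=0$. For $j=l'-k$ we have $T^j\Delta\in A_{l'}\setminus A_{l'+1}$, so $A_{l'}=\mathbb F_pT^j\Delta+A_{l'+1}$; as $\lambda$ vanishes on $A_{l'+1}$ but not on $A_{l'}$, $\lambda(T^j\Delta)\ne0$. Since $u_f$ is $\pm f$ plus a constant, $\lambda(\sigma^{u_f}\Delta)$ is a polynomial in $f$ of degree exactly $l'-k$. Here $l'-k\ge l-k\ge1$ and $l'-k\le s-1$. Lemma 4 gives the claim; in the partial case both possible sets $U$ give at most $e^{-\omega'}$. ∎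

The degree is at least $1$ precisely because $l'\ge l>k$. For $l'=k$ the polynomial is a nonzero constant, which is the phenomenon met in Section 5.

## 11. Raising the level of a configuration

**Definition (configuration).** A *configuration of level $h$*, written $(S,r)$, is a free sequence $S$ of rotations which is a concatenation of $r\ge0$ intervals (*runs*), each $h$-thin with at least $4p$ terms.

*Example.* A free sequence of at least $4p$ rotations is a configuration of level $0$ with $r=1$. The empty sequence with $r=0$ is a configuration of every level. By Lemma 1(d) it is the only one of level $s$.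

**Proposition 6.** Let $(S,r)$ be a configuration of level $h<s$. There are $l$ with $h<l\le s$, a configuration $(S',r')$ of level $l$ with $S'$ a subsequence of $S$, and an integer $t\ge0$ such that
$$r'+t\le r+q+63(l-h)\log p,\tag{4}$$
$$|S|-|S'|\le qp+6pt+2ar'+3p\,(l-h)\log p\,\bigl(63+9/\omega'\bigr).\tag{5}$$

*Proof.* Split off from $S$ successively shortest $h$-closable prefixes $V_1,V_2,\dots$ as long as possible, and let their number be $q'$. In this proof "closable" means $h$-closable.

**Step 1: few closable segments ($q'<q$).** The purpose is to gain one level by Lemma 2. Each $V_i$ is nonempty, so $V_i=V_i^-x_i$ with a last term $x_i$, and $V_i^-$ is not closable since $V_i$ is shortest. So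
$$S=V_1^-x_1V_2^-x_2\cdots V_{q'}^-x_{q'}V_{q'+1}^-$$
with no $V_i^-$ closable. Delete the $x_i$. The *parts* are the nonempty intersections of runs with the $V_i^-$. Each deleted term cuts at most one run further, so there are at most $r+q'$ parts. Delete the parts with fewer than $4p$ terms. For each $i$ the remaining parts of $V_i^-$ form a non-closable sequence (a subsequence of a non-closable one), made of $h$-thin sequences of at least $4p$ rotations. By Lemma 2 we delete at most $p-2$ terms from it, and all its parts become $(h+1)$-thin. Finally delete the parts which now have fewer than $4p$ terms. Let $t$ be the number of parts deleted entirely in the two deletions of short parts, and $l=h+1$. The remaining parts are the runs of a configuration of level $l$ with $r'+t\le r+q'$. At most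
$$q'+(q'+1)(p-2)+4pt\le(q-1)+q(p-2)+4pt\le qp+4pt$$
terms were deleted. This gives (4) and (5).

**Step 2: many closable segments ($q'\ge q$); the setup.** Extend $V_q$ to the end of $S$. Then $S=V_1\cdots V_q$ with all $V_i$ closable. If $h=s-1$, take $0\ne z\in A_{s-1}$. As $A_s=0$, $V_1$ has a subsequence with product $z$, nonempty since $z\ne0$, and $V_2$ (note $q\ge2$) has one with product $-z$. Together they form a nonempty subsequence with product $1$, contradicting freeness. So $h\le s-2$. The *parts* are now the nonempty intersections of runs with the $V_i$. They are $h$-thin, and there are at most $r+q-1$ of them.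

**Step 3: choosing blocks greedily.** The purpose is to collect, for each level, enough material for Lemma 5, or else to learn that nearly everything is thin at a higher level. We choose disjoint intervals (*blocks*) inside parts. At any time the *pieces* are the maximal nonempty intervals left in the parts. Let $P$ be a sequence of rotations, such as a piece.

* A *full $l$-block* in $P$ is an interval $B'JB''$ of $P$ with $|B'|=|B''|=p-1$, $|J|\le p$, and $J$ not $l$-thin.
* A *partial $l$-block* in $P$ is a prefix $B'JB''$ of $P$ with $a\le|B'|\le p-2$, $|B''|=p-1$, $|J|\le p$, $J$ not $l$-thin; or a suffix $B'JB''$ of $P$ with $|B'|=p-1$, $a\le|B''|\le p-2$, and the same conditions on $J$.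

*Example* (the definition does not use freeness). Let $x=(1,0)$, $u\in A\setminus A_1$, and let $P$ consist of $p$ copies of $x$, then $xu$, then $p$ copies of $x$. The first $2p$ terms form a full $1$-block: $B'$ is the first $p-1$ terms, $J=(x,xu)$ is not $1$-thin, and $B''$ is the next $p-1$ terms. If we remove the first $p-1-a$ terms of $P$, then what is left has the partial $1$-block with $B'$ its first $a$ terms, the same $J$, and $B''$ the next $p-1$ terms.

Blocks have fewer than $3p$ terms. Removing a full block raises the number of pieces by at most one. Removing a partial block, being a prefix or suffix of its piece, does not raise it. Give weight $\omega$ to full blocks and $\omega'$ to partial ones, and let $\mathcal T$ be the total weight chosen so far. For $l=h+1,\dots,s-1$ in turn (stage $l$): while $\mathcal T<9(l-h)\log p$, choose a full $l$-block in some piece if there is one, otherwise a partial $l$-block if there is one, otherwise declare *failure at $l$* and stop. Each choice adds at least $\omega'$, so every stage ends.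

**Step 4: failure at $l$ gives a configuration of level $l$.** At failure $\mathcal T<9(l-h)\log p$. As $\omega>\frac17$, the numbers of chosen full and partial blocks satisfy
$$n_{\rm full}<63(l-h)\log p,\qquad n_{\rm part}<9(l-h)\log p/\omega' ,$$
and there are at most $r+q-1+n_{\rm full}$ pieces. Delete all blocks, and all pieces with fewer than $6p$ terms, say $t$ of them. For any other piece $P$ let $P^\circ$ be $P$ without its first $a$ and last $a$ terms; $|P^\circ|\ge6p-2a\ge4p$.

We claim that $P^\circ$ is $l$-thin. Otherwise, by Lemma 1(c), it contains a non-$l$-thin interval $J$ with $|J|\le p$. Let $b_1,b_2$ be the numbers of terms of $P$ before and after $J$. Then $b_1,b_2\ge a$ and $b_1+b_2\ge5p$. If $b_1,b_2\ge p-1$, then $P$ contains a full $l$-block around $J$. If $b_1\le p-2$, then $b_2\ge p-1$, and $P$ has a partial $l$-block as a prefix, with $B'$ the $b_1\ge a$ terms before $J$ and $B''$ the $p-1$ terms after it. If $b_2\le p-2$, then symmetrically $P$ has a partial $l$-block as a suffix. Each contradicts failure.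

So the sequences $P^\circ$ are the runs of a configuration $(S',r')$ of level $l$, with $r'+t\le r+q-1+n_{\rm full}$, which implies (4). At most $3p(n_{\rm full}+n_{\rm part})+6pt+2ar'$ terms were deleted, which implies (5).

It remains to show that failure must occur at some stage. Suppose from now on that there is no failure; we derive a contradiction with freeness.

**Step 5: weights when there is no failure.** Let $\mathcal T(l)$ be the total weight of blocks chosen in stages $\le l$, and $b_i(l)$ the weight of those among them lying in $V_i$. Every block lies in a part, hence in exactly one $V_i$. So $\sum_ib_i(l)=\mathcal T(l)$, and all these quantities are nondecreasing in $l$. Moreover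
$$9(l-h)\log p\le\mathcal T(l)<9(l-h)\log p+1\qquad(h<l\le s-1).\tag{6}$$
The lower bound holds because stage $l$ ended without failure. For the upper bound use induction. At the start of stage $l$ we have $\mathcal T=0$ if $l=h+1$, and otherwise $\mathcal T<9(l-1-h)\log p+1\le9(l-h)\log p$. So at least one block is chosen in stage $l$. Before the last such choice $\mathcal T<9(l-h)\log p$, and each weight is less than $1$.

**Step 6: some segment never carries most of the weight.** We want to reserve a $V_i$ as corrector while the blocks outside it still carry a third of the weight at *every* level. Say that $i$ *dominates* at $l$ if $b_i(l)>\frac23\mathcal T(l)$. (If, for instance, $q=4$ and the weights $b_i(l)$ are in ratio $7:1:1:1$, then $1$ dominates at $l$; with ratio $2:1:1:1$ no index does.) At most one index dominates at each $l$. If $i$ dominates at $l$ and $i'\ne i$ dominates at $l'>l$, then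
$$\tfrac23\mathcal T(l)<b_i(l)\le b_i(l')\le\mathcal T(l')-b_{i'}(l')<\tfrac13\mathcal T(l') ,$$
so $\mathcal T(l')>2\mathcal T(l)$. Order the distinct dominating indices by their first level of domination; these levels are distinct. If there are $D\ge1$ of them, then by (6)
$$2^{D-1}\le\frac{\mathcal T(s-1)}{\mathcal T(h+1)}<\frac{9(s-1-h)\log p+1}{9\log p}<s+1 ,$$
so $D<1+\log_2(s+1)\le q-1$. Hence some $i\in\{1,\dots,q\}$ never dominates, and for it
$$\mathcal T(l)-b_i(l)\ge\tfrac13\mathcal T(l)\ge3(l-h)\log p\qquad(h<l\le s-1).\tag{7}$$
Fix this $i$.

**Step 7: a random subsequence of $S$.** Let $B_1,\dots,B_m$ be the chosen blocks lying in segments $V_j$ with $j\ne i$, in order; $m\ge1$ by (7) with $l=h+1\le s-1$. A block chosen in stage $l$ lies in an $h$-thin part and satisfies the hypotheses of Lemma 5 with that $l$. Choose independently random nonempty subsequences of $B_1,\dots,B_m$ as in Lemma 5, with products $X_1,\dots,X_m\in A_h$. For $z\in A_h/A_{h+1}$ let $y_z\in A_h$, $y_z\equiv z$, be the product of a fixed subsequence of the closable segment $V_i$. The $B_k$ are disjoint intervals of $S$, and $V_i$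 is an interval of $S$ disjoint from them. So the union of these subsequences is a nonempty subsequence of $S$ whose product is the product, in some order, of $y_z,X_1,\dots,X_m$. These lie in the abelian group $A_h$, so the product is
$$Y_z=y_z+X_1+\dots+X_m\in A_h .$$

**Step 8: Fourier inversion.** There are $p$ classes modulo $A_{h+1}$, so we can fix $z$ with $\Pr(Y_z\in A_{h+1})=\Pr(\sum X_k\equiv-z)\ge1/p$. As $|A_h|=p^{s-h}$,
$$p^{s-h}\Pr(Y_z=0)=\sum_{\chi\in\widehat{A_h}}\mathbb E\chi(Y_z).\tag{8}$$
The $p$ characters trivial on $A_{h+1}$ contribute $p\Pr(Y_z\in A_{h+1})\ge1$; this is how the corrector $V_i$ replaces the missing decay at level $h$. Every other character has a level $l$ with $h+1\le l\le s-1$, and there are fewer than $p^{l+1-h}$ of level $l$, since such a character is a character of $A_h/A_{l+1}$. For each of them Lemma 5, applied to the blocks chosen in stages $\le l$ (the remaining factors being at most $1$), together with independence and (7), gives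
$$|\mathbb E\chi(Y_z)|=\prod_{k=1}^m|\mathbb E\chi(X_k)|\le e^{-(\mathcal T(l)-b_i(l))}\le p^{-3(l-h)} .$$
With $j=l-h$, their total contribution is at most $\sum_{j\ge1}p^{1+j-3j}=\sum_{j\ge1}p^{1-2j}=p/(p^2-1)<1$ in absolute value. So the right side of (8), which is real, is positive. Hence $\Pr(Y_z=0)>0$, and a nonempty subsequence of $S$ has product $1$. This contradicts freeness. ∎

## 12. Summing over the levels: proof of Theorem B

Let $S$ be free over $G=G_{p,s}$. Its terms in $A\cong C_p^s$ form a free sequence, so there are at most $s(p-1)$ of them by Olson's value. Let $S_0$ be the sequence of its rotations. We show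
$$|S_0|\le sqp+6pR+2asR+(189+1728\,\tau^{-2})\,ps\log p.\tag{9}$$

If $|S_0|<4p$, this holds because $189\,ps\log p>4p$. Otherwise $(S_0,1)$ is a configuration of level $0$. Iterate Proposition 6 through levels $0=h_0<h_1<\dots<h_m=s$ with $m\le s$, obtaining $r_i,t_i$ at step $i$, where $r_0=1$.

**Step 1: the number of runs.** Summing (4) over the first $i$ steps telescopes to
$$r_i+\sum_{k\le i}t_k\le1+iq+63h_i\log p\le1+sq+63s\log p=R .$$
So $r_i\le R$ for all $i$, and $\sum_kt_k\le R$.

**Step 2: everything is deleted.** At level $s$ a run would be a free $s$-thin sequence with at least $4p$ terms, contradicting Lemma 1(d). So $r_m=0$ and the last sequence is empty.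

**Step 3: the number of terms.** Summing (5) and using Step 1,
$$|S_0|\le sqp+6pR+2asR+3ps\log p\,(63+9/\omega') .$$
As $27/\omega'=27\cdot64/\tau^2=1728/\tau^2$, this is (9).

Thus every free sequence has length at most $s(p-1)$ plus the right side of (9), and $d(G)$ is one more than the maximal length of a free sequence. This proves Theorem B. ∎

## 13. The choice $\delta=s^{-1/5}$: proof of Theorem A

Let $s=\lfloor p^{1/3}\rfloor$ and $\delta=s^{-1/5}$, which is at most $\frac12$ once $s\ge32$; for large $p$ also $2\le s\le p-1$. The exponent $\frac15$ balances the term $2asR$, of order $\delta ps^2\log p$, against the term with $\tau^{-2}$, of order $\delta^{-4}ps\log p$.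

**Step 1: condition (3).** It reads $2s\sqrt p(2+\log p)\le ps^{-2/5}/22$. The left side is $O(p^{5/6}\log p)$, and the right side is at least $p^{13/15}/22$. Since $\frac{13}{15}>\frac56$, (3) holds for large $p$.

**Step 2: the terms of Theorem B.** We have $q=O(\log p)$ and $R=O(s\log p)$, and $a\le2\delta p$ for large $p$. So
$$2asR=O(\delta ps^2\log p)=O(ps^{9/5}\log p),\qquad\tau^{-2}ps\log p=O(\delta^{-4}ps\log p)=O(ps^{9/5}\log p).$$
The remaining terms $1+sp+sqp+6pR+189\,ps\log p$ are $O(ps\log p)$. Hence $d(G_{p,s})\le C\,p\,s^{9/5}\log p$ for a constant $C$ and all large $p$.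

**Step 3: comparison.** By (2), $L(G_{p,s})>\frac12(p-1)s^2$. Therefore
$$\frac{d(G_{p,s})}{L(G_{p,s})}=O(s^{-1/5}\log p)=O(p^{-1/15}\log p)\to0 .$$
In particular $d(G_{p,s})<L(G_{p,s})$ for every sufficiently large prime $p$. By Section 3, $G_{p,s}$ has exponent $p$ and maximal class. So the conjecture is false, $\inf_Gd(G)/L(G)=0$, and no constant $c$ gives $L(G)\le c\,d(G)$ for all finite $p$-groups. ∎
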